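
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Joins and covers of semigroup varieties\\ with the ascending chain condition}

\begin{abstract}
We show that the class of semigroup varieties whose subvariety lattice satisfies the ascending chain condition is closed neither under joins nor under covers. Let $A=\langle a,e\mid e^2=e,\ a^2=0,\ eae=0\rangle$, a semigroup with six elements. The varieties generated by $A$ and by the symmetric group $S_3$ have finite subvariety lattices, but the subvariety lattice of their join contains a copy of the power set of $\mathbb N$, ordered by inclusion. The same join covers the variety generated by $A$ and the cyclic group of order $6$, whose subvariety lattice is finite. More generally, for a group variety $\mathcal G$ of finite exponent we reduce the chain condition for $\operatorname{var}A\vee\mathcal G$ to a question about endomorphisms of the relatively free group of $\mathcal G$.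
\end{abstract}

\section{Introduction}

\subsection*{The question}
A semigroup variety is a class of semigroups defined by identities. The subvarieties of a variety $\mathcal V$ form a lattice $L(\mathcal V)$, and we say that $\mathcal V$ has the \emph{ascending chain condition} (ACC) if $L(\mathcal V)$ contains no infinite strictly ascending chain; the descending chain condition (DCC) is defined dually. The join $\mathcal V_1\vee\mathcal V_2$ is the smallest semigroup variety containing $\mathcal V_1$ and $\mathcal V_2$; its identities are the common identities of both. A variety $\mathcal W\supsetneq\mathcal V$ is a \emph{cover} of $\mathcal V$ if no variety lies strictly between them.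

It is known that the class of semigroup varieties with DCC is not closed under joins or under taking covers. The following questions about ACC are from \cite{LSV}.
\begin{itemize}
\item[a)] Does the join of two varieties with ACC have ACC?
\item[b)] Does a cover of a variety with ACC have ACC?
\end{itemize}

There is a reason to hope for a positive answer to a). If every subvariety $\mathcal U$ of $\mathcal V_1\vee\mathcal V_2$ were the join of $\mathcal U\cap\mathcal V_1$ and $\mathcal U\cap\mathcal V_2$, then an ascending chain in $L(\mathcal V_1\vee\mathcal V_2)$ would stop as soon as its two traces in $L(\mathcal V_1)$ and $L(\mathcal V_2)$ do. A counterexample therefore needs many ``mixed'' subvarieties, which are not joins of pieces of the two factors. In b) a cover adds just one step above $\mathcal V$, and one could hope that one step does little harm. Both hopes fail, even when the lattices one starts from are finite.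

\subsection*{Results}
Throughout,
\[
A=\langle a,e\mid e^2=e,\ a^2=0,\ eae=0\rangle=\{a,e,ae,ea,aea,0\}.
\]
A group variety satisfying $x^n=1$ is also a semigroup variety, because $x^{-1}=x^{n-1}$, and its semigroup subvarieties are exactly its group subvarieties. Let $\mathcal A_m$ be the variety of abelian groups of exponent dividing $m$. For primes $p\neq q$ let $\mathcal A_p\mathcal A_q$ be the variety of groups that have a normal elementary abelian $p$-subgroup with elementary abelian $q$-quotient. We write $\mathbb N=\{1,2,\dots\}$.

\begin{theorem}\label{thm:main}
Let $p\ne q$ be primes, $\mathcal V=\operatorname{var}A\vee\mathcal A_{pq}$ and $\mathcal W=\operatorname{var}A\vee\mathcal A_p\mathcal A_q$.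
\begin{enumerate}
\item[(1)] $L(\operatorname{var}A)$, $L(\mathcal A_p\mathcal A_q)$ and $L(\mathcal V)$ are finite.
\item[(2)] $\mathcal W$ covers $\mathcal V$.
\item[(3)] The ordered set $(2^{\mathbb N},\subseteq)$ order-embeds in $L(\mathcal W)$. In particular $L(\mathcal W)$ fails ACC and DCC and is uncountable.
\end{enumerate}
\end{theorem}

We shall see in Proposition \ref{prop:groups} that $\mathcal A_3\mathcal A_2=\operatorname{var}S_3$ has exactly five subvarieties; also $\mathcal A_6=\operatorname{var}\mathbb Z_6$. With $p=3$, $q=2$ we obtain the following.

\begin{corollary}\label{cor:answer}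
The answers to a) and b) are both negative:
\begin{enumerate}
\item[(a)] $L(\operatorname{var}A)$ and $L(\operatorname{var}S_3)$ are finite, but $\operatorname{var}A\vee\operatorname{var}S_3=\operatorname{var}(A\times S_3)$ fails ACC;
\item[(b)] $L(\operatorname{var}A\vee\operatorname{var}\mathbb Z_6)$ is finite, but $\operatorname{var}A\vee\operatorname{var}S_3$, which covers $\operatorname{var}A\vee\operatorname{var}\mathbb Z_6$, fails ACC.
\end{enumerate}
\end{corollary}

The method applies to every group variety of finite exponent. Let $X$ be a countably infinite alphabet and let $F_{\mathcal G}(X)$ be the relatively free group of $\mathcal G$ on $X$. A \emph{subset} $K$ of $F=F_{\mathcal G}(X)$ is called \emph{End-closed} if $\eta(K)\subseteq K$ for every endomorphism $\eta$ of $F$; the empty set is allowed.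

\begin{theorem}\label{thm:S}
Let $\mathcal G$ be a group variety of finite exponent.
\begin{enumerate}
\item[(i)] $L(\operatorname{var}A\vee\mathcal G)$ has ACC if and only if the End-closed subsets of $F_{\mathcal G}(X)$ satisfy DCC under inclusion. It is finite if and only if there are only finitely many End-closed subsets.
\item[(ii)] For $\mathcal H\subseteq\mathcal G$, the interval $[\operatorname{var}A\vee\mathcal H,\operatorname{var}A\vee\mathcal G]$ is isomorphic to the interval $[\mathcal H,\mathcal G]$.
\item[(iii)] If $\mathcal G$ is abelian, then $L(\operatorname{var}A\vee\mathcal G)$ is finite. If $\mathcal G$ contains a finite non-nilpotent group, then $(2^{\mathbb N},\subseteq)$ order-embeds in $L(\operatorname{var}A\vee\mathcal G)$, so ACC fails.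
\end{enumerate}
\end{theorem}

\subsection*{The idea}
Consider a word $xtx$ in which the letter $x$ does not occur in the nonempty word $t$. Sending $x$ to $a$ and all letters of $t$ to $e$ gives the value $aea\neq0$. Thus $A$ notices the two outer letters $x$, but the only thing it remembers of $t$ is which letters occur. A group of exponent $n$ cannot tell $xtx$ from $(xtx)^{n+1}$, but it sees the value of $t$. In the join we may impose the identity
\[
xtx=(xtx)^{n+1}
\]
for some words $t$ and not for others. What follows from such an identity? The semigroup $A$ tells its two sides apart only by the value $aea$. If we multiply the identity by a letter, substitute a word of length at least $2$ for $x$, or substitute into $t$ a word that contains the outer letter, then the value $aea$ can no longer occur, and we get an identity that already holds in the join (see Example \ref{ex:small}). So the only substitutions that matter are those into $t$ that avoid the outer letter, and these act through endomorphisms of the free group $F$. Hence the values of those $t$ for which the identity holds form an End-closed subset of $F$, and every End-closed subset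 arises. The point is that these are mere \emph{subsets}: no closure under multiplication is forced. A group variety with very few subvarieties, that is, few fully invariant subgroups, can have a great many End-closed subsets.

Sections \ref{sec:A}--\ref{sec:construction} make this precise, and Section \ref{sec:antichain} finds an infinite antichain of one-generated End-closed sets for $\mathcal A_p\mathcal A_q$. This gives part (3) of Theorem \ref{thm:main}. To obtain the finiteness and covering statements we must know \emph{all} subvarieties of $\operatorname{var}A\vee\mathcal G$; Section \ref{sec:all} shows that beyond the End-closed set, a subvariety is described by its groups and finitely many yes/no data. Section \ref{sec:proofs} collects the proofs of the theorems.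

\subsection*{Conventions}
$X^+$ is the free semigroup on $X$. For a word $w\in X^+$, $c(w)$ is the set of letters occurring in $w$ and $|w|$ is its length. A congruence on $X^+$ is \emph{fully invariant} if it is preserved by all endomorphisms of $X^+$. The identities of a variety $\mathcal U$ form a fully invariant congruence, its \emph{equational theory}; the subvarieties of $\mathcal W$ correspond, order-reversingly, to the fully invariant congruences on $X^+$ that contain the equational theory of $\mathcal W$. $SL$ is the variety of semilattices; $SL$ satisfies $u=v$ if and only if $c(u)=c(v)$.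

\section{The identities of $A$}\label{sec:A}

The rules $ee\to e$, $aa\to0$, $eae\to0$ (with $0$ absorbing) shorten words, and the overlaps $eee$, $aaa$, $eeae$, $eaee$, $eaeae$ resolve, the first to $e$ and the others to $0$. So the elements of $A$ are $0$ and the words over $\{a,e\}$ without factors $ee,aa,eae$, namely $a,e,ae,ea,aea$. Moreover
\begin{equation}\label{eq:annih}
aea\cdot s=s\cdot aea=0\qquad\text{for all }s\in A.
\end{equation}

For a word $w$ with $|w|\ge2$ we define three invariants.
\begin{itemize}
\item $\lambda(w)=x$ if the first letter $x$ of $w$ occurs exactly once in $w$; otherwise $\lambda(w)=\varnothing$.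
\item $\rho(w)=y$ if the last letter $y$ of $w$ occurs exactly once in $w$; otherwise $\rho(w)=\varnothing$.
\item $\kappa(w)=x$ if $w=xtx$ with $t$ nonempty and $x\notin c(t)$; otherwise $\kappa(w)=\varnothing$.
\end{itemize}
If $\kappa(w)\neq\varnothing$, then the first and last letters of $w$ are repeated, so $\lambda(w)=\rho(w)=\varnothing$.

\begin{lemma}\label{lem:A}
$A$ satisfies $w=w'$ if and only if either $w$ and $w'$ are the same letter, or $|w|,|w'|\ge2$ and $c,\lambda,\rho,\kappa$ agree on $w$ and $w'$.
\end{lemma}

\begin{proof}
First we find the homomorphisms $\varphi:X^+\to A$ with $\varphi(w)\ne0$, where $w=y_1\cdots y_k$, $k\ge2$, with $y_i\in X$. By \eqref{eq:annih} no letter of $w$ goes to $0$ or $aea$, so each goes to $e$ or to one of $a,ae,ea$; in the latter case we call it $a$-valued. Concatenate the values to a word over $\{a,e\}$. An $a$ in it that is neither the first nor the last symbol lies in a factor $aa$ or $eae$, and the product is $0$. Hence $a$-valued letters occur only at positions $1$ and $k$, with value in $\{a,ae\}$ at position $1$ and in $\{a,ea\}$ at position $k$. There are four cases.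
\begin{itemize}
\item[($\alpha$)] All letters of $w$ go to $e$. Then $\varphi(w)=e$.
\item[($\beta$)] Only position $1$ is $a$-valued. Then $y_1$ occurs only there, so $\lambda(w)=y_1$; $\varphi(y_1)\in\{a,ae\}$, and $\varphi(w)=ae$.
\item[($\beta'$)] Only position $k$ is $a$-valued. Then $\rho(w)=y_k$, $\varphi(y_k)\in\{a,ea\}$, and $\varphi(w)=ea$.
\item[($\gamma$)] Positions $1$ and $k$ are both $a$-valued and all others go to $e$. As $\varphi(w)\ne0$, we have $\varphi(w)=aea$. If $y_1\ne y_k$, then $\lambda(w)=y_1$ and $\rho(w)=y_k$. If $y_1=y_k=x$, then $\varphi(x)\in\{a,ae\}\cap\{a,ea\}$, so $\varphi(x)=a$; hence $w=xtx$ with $x\notin c(t)$, and $t$ is nonempty because $aa=0$. So $\kappa(w)=x$.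
\end{itemize}

\emph{Sufficiency.} Let $|w|,|w'|\ge2$ and let $c,\lambda,\rho,\kappa$ agree. By symmetry it is enough to show that $\varphi(w)\ne0$ implies $\varphi(w')=\varphi(w)$. In case ($\alpha$) all letters of $w'$ go to $e$. In case ($\beta$) the word $w'$ begins with $y_1$, which occurs only once in $w'$, and its other letters go to $e$; so $\varphi(w')=ae$. Case ($\beta'$) is the mirror image. In case ($\gamma$) with $x=y_1\ne y_k=y$ we have $w=xty$ and $w'=xt'y$ with $x,y\notin c(t)=c(t')$. If $t$ is empty, then $w=w'$; otherwise both values are $\varphi(x)e\varphi(y)=aea$. In case ($\gamma$) with $y_1=y_k=x$ we have $w'=xt'x$ with $c(t')=c(t)\neq\varnothing$, and $\varphi(w')=aea$.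

\emph{Necessity.} Let $A$ satisfy $w=w'$. If a letter occurs in only one of the two words, send it to $0$ and all others to $e$; the values differ. So $c(w)=c(w')$. If $w=x$ is a letter and $|w'|\ge2$, then $w'=x^k$ with $k\ge2$, and $x\mapsto aea$ gives $aea=0$, a contradiction. So either both words are the same letter or both have length at least $2$. In the latter case, if $\lambda(w)=x$, send $x$ to $a$ and the other letters to $e$. Then $\varphi(w')=\varphi(w)=ae$ forces case ($\beta$) for $w'$, so $\lambda(w')=x$. The argument for $\rho$ is the mirror image. If $\kappa(w)=x$, the same $\varphi$ gives $\varphi(w')=aea$, so case ($\gamma$) holds for $w'$ with $x$ as the only $a$-valued letter; hence $\kappa(w')=x$. By symmetry $\lambda,\rho,\kappa$ agree.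
\end{proof}

\section{Words in the join}\label{sec:words}

From now on $\mathcal G$ is a group variety satisfying $x^n=1$ with $n\ge2$, $\mathcal W=\operatorname{var}A\vee\mathcal G$ and $F=F_{\mathcal G}(X)$. The \emph{value} $\bar w\in F$ of a word $w$ is its image in $F$; we also write $x$ for the image of a letter $x$. Every element of $F$ is the value of a nonempty word, since $x^{-1}=x^{n-1}$ and $1=x^n$. For $C\subseteq X$, $F(C)$ is the subgroup generated by $C$. We write $u=_{\mathcal W}v$ if $\mathcal W$ satisfies $u=v$. By Lemma \ref{lem:A}, for $u\neq v$,
\begin{equation}\label{eq:W}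
u=_{\mathcal W}v\iff |u|,|v|\ge2,\ \ c,\lambda,\rho,\kappa\text{ agree on }u,v,\ \text{ and }\bar u=\bar v .
\end{equation}

A word $w$ is called \emph{plain} if $|w|\ge2$ and $\lambda(w)=\rho(w)=\kappa(w)=\varnothing$. Plain words are those of which $A$ sees only the content. For a finite nonempty $C\subseteq X$ let $e_C=\prod_{y\in C}y^n$, in a fixed order; it has content $C$ and value $1$.

\begin{lemma}\label{lem:plain}
\begin{enumerate}
\item[(i)] A nonempty word in which each letter occurs at least three times is plain. In particular $w^{n+1}$ is plain for every word $w$, with the content and value of $w$. The words $x^k$ $(k\ge2)$ and $x^ny^n$ $(x\ne y)$ are plain.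
\item[(ii)] Plain words with equal content and equal value are $=_{\mathcal W}$.
\item[(iii)] For finite nonempty $C\subseteq X$ the plain words with content $C$ are closed under multiplication, and modulo $=_{\mathcal W}$ they form a group isomorphic to $F(C)$ via $w\mapsto\bar w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\lambda,\rho$ or $\kappa$ is nonempty, some letter occurs at most twice. Since $n+1\ge3$, this covers $w^{n+1}$. The last two claims are seen directly: for $x^2$ recall that $\kappa(xx)=\varnothing$, and for $x^ny^n$ use $n\ge2$. Part (ii) is \eqref{eq:W}.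

(iii) Let $w,w'$ be plain with content $C$. The first letter of $ww'$ occurs at least twice in $w$ and at least once in $w'$, and the last letter is repeated in $w'$. So $\lambda,\rho,\kappa$ are $\varnothing$ on $ww'$. The map $w\mapsto\bar w$ is a homomorphism into $F(C)$, injective modulo $=_{\mathcal W}$ by (ii). It is onto: represent a given element by a word over $C$, multiply by $e_C$ and take the $(n+1)$st power.
\end{proof}

The other words have one or two distinguished end letters. The next lemma says that what stands between them may be replaced by a plain word.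

\begin{lemma}[frames]\label{lem:frame}
Let $|w|\ge2$, and suppose that $w$ is neither plain nor a product of two distinct letters. Then $w=\alpha t\beta$, where $t$ is a nonempty word, no letter of $\alpha$ or $\beta$ occurs in $t$, and the pair $(\alpha,\beta)$, the \emph{frame} of $w$, is
\begin{align*}
&(x,\text{empty})\ \text{ if }\lambda(w)=x,\ \rho(w)=\varnothing; &&(\text{empty},y)\ \text{ if }\lambda(w)=\varnothing,\ \rho(w)=y;\\
&(x,y),\ x\ne y,\ \text{ if }\lambda(w)=x,\ \rho(w)=y; &&(x,x)\ \text{ if }\kappa(w)=x .
\end{align*}
Moreover $w=_{\mathcal W}\alpha t^{n+1}\beta$.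
\end{lemma}

\begin{proof}
Exactly one of the four cases occurs, as $\kappa(w)\ne\varnothing$ forces $\lambda(w)=\rho(w)=\varnothing$. In the third case $x\neq y$ because $|w|\ge2$, and $t$ is nonempty because $w\ne xy$; in the other cases $t$ is nonempty by definition or because $|w|\ge2$. Now compare $w$ and $\alpha t^{n+1}\beta$. Content and value agree, since $\bar t^{\,n}=1$. If the frame is $(x,y)$ or $(x,x)$, then on both words $\lambda,\rho,\kappa$ are read off from the frame alone, as its letters do not occur in the middle. If the frame is $(x,\text{empty})$, then on both words $\lambda=x$; the last letter is in $c(t)$, so it is not $x$, and it is repeated: in $xt$ because $\rho(w)=\varnothing$, in $xt^{n+1}$ because $n+1\ge2$. So $\rho=\kappa=\varnothing$ on both. The case $(\text{empty},y)$ is the mirror image.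
\end{proof}

\paragraph{Mirror images.} Reading words backwards interchanges $\lambda$ and $\rho$ and preserves $\kappa$. Reversing the multiplication maps $\mathcal W$ onto itself: $A$ has an anti-automorphism fixing $a$ and $e$, and every group has the anti-automorphism $g\mapsto g^{-1}$. Hence it maps each subvariety $\mathcal U$ of $\mathcal W$ to a subvariety with the same groups, which satisfies exactly the mirror images of the identities of $\mathcal U$, and which contains $SL$ if and only if $\mathcal U$ does. So each statement proved below for all subvarieties of $\mathcal W$, or for all those containing $SL$, also holds in mirror image.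

\begin{lemma}\label{lem:groupsinW}
Every group in $\mathcal W=\operatorname{var}A\vee\mathcal G$ lies in $\mathcal G$.
\end{lemma}

\begin{proof}
By Lemma \ref{lem:plain}, $x^2=_{\mathcal W}x^{n+2}$, so groups in $\mathcal W$ satisfy $x^n=1$; hence it suffices to consider identities $u=v$ of $\mathcal G$ with $u,v\in X^+$. Let $C=c(u)\cup c(v)$. Then $(ue_C)^{n+1}=_{\mathcal W}(ve_C)^{n+1}$ by Lemma \ref{lem:plain}(i),(ii), and in groups satisfying $x^n=1$ this identity says $u=v$.
\end{proof}

\section{Subvarieties from End-closed sets}\label{sec:construction}

\begin{example}\label{ex:small}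
Add to the identities of $\mathcal W$ the identity $xy^nx=(xy^nx)^{n+1}$, where $x\ne y$. What follows?

Substitute a word $s$ for $y$, with $x\notin c(s)$. We get $xs^nx=(xs^nx)^{n+1}$. If $t$ has content $c(s)$ and $\bar t=1$, then $xtx=_{\mathcal W}xs^nx$ by \eqref{eq:W}. So $xtx=(xtx)^{n+1}$ for every nonempty $t$ with $x\notin c(t)$ and $\bar t=1$.

Next substitute for $x$ a word $w$ with $|w|\ge2$, and any word $s$ for $y$. The first letter of $ws^nw$ is repeated, so is the last, and $\kappa(ws^nw)=\varnothing$, because the first letter recurs at the start of the second $w$, which is not the last position. So $ws^nw$ is plain, and the identity becomes one between plain words of equal content and value, valid in $\mathcal W$. Now substitute a letter $x'$ for $x$ and a word $s$ containing $x'$ for $y$: the letter $x'$ occurs at least three times in $x's^nx'$, which begins and ends with it, so again the word is plain and nothing new arises.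

Finally, multiply the identity by a letter $s$ on the left. Both $s\,xy^nx$ and $s\,(xy^nx)^{n+1}$ have $\rho=\kappa=\varnothing$, and $\lambda$ is $s$ or $\varnothing$ on both according as $s\notin\{x,y\}$ or $s\in\{x,y\}$. So again we obtain an identity of $\mathcal W$, and the same happens on the right.

Thus the new identity affects exactly those $xtx$ for which $\bar t$ lies in the End-closed set $\{1\}$. If instead we start from $xyx=(xyx)^{n+1}$, then $\bar t$ may be any element of $F$, and the corresponding End-closed set is $F$.
\end{example}

The general case follows the same lines. For an End-closed set $K\subseteq F$ let $T_K$ be the set of all plain words together with all words $xtx$ such that $\kappa(xtx)=x$ and $\bar t\in K$. Put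
\[
u\sim_K v\iff u=_{\mathcal W}v,\ \text{ or }\ u,v\in T_K,\ c(u)=c(v)\text{ and }\bar u=\bar v .
\]

\begin{proposition}\label{prop:UK}
The relation $\sim_K$ is a fully invariant congruence containing $=_{\mathcal W}$. The corresponding variety $\mathcal U_K\subseteq\mathcal W$ satisfies $xtx=(xtx)^{n+1}$ (where $t\ne\varnothing$ and $x\notin c(t)$) if and only if $\bar t\in K$. Hence $K\subseteq K'$ if and only if $\mathcal U_{K'}\subseteq\mathcal U_K$.
\end{proposition}

\begin{proof}
\emph{Equivalence.} By \eqref{eq:W}, a word that is $=_{\mathcal W}$ a plain word is plain. If $xtx\in T_K$ with $\kappa(xtx)=x$ and $xtx=_{\mathcal W}v$, then $v=xt'x$ with $\kappa(v)=x$ and $\bar t'=\bar t$, so $v\in T_K$. Hence $T_K$ is a union of $=_{\mathcal W}$-classes, and $\sim_K$ is an equivalence.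

\emph{Multiplication.} Let $u,v\in T_K$ with $c(u)=c(v)$, $\bar u=\bar v$, and let $s$ be a letter. The first and last letters of a word in $T_K$ are repeated in it. So $\rho(su)=\varnothing$, and $\lambda(su)$ is $s$ if $s\notin c(u)$ and $\varnothing$ otherwise. Also $\kappa(su)=\varnothing$: otherwise the last letter of $u$ would be $s$ and occur only once in $u$. The same holds for $v$, so $su=_{\mathcal W}sv$ by \eqref{eq:W}. The mirror argument gives $us=_{\mathcal W}vs$.

\emph{Endomorphisms.} Let $\theta$ be an endomorphism of $X^+$. It preserves equality of contents and of values, so it suffices to show that $u\in T_K$ implies $\theta(u)\in T_K$. As the first and last letters of $u$ are repeated in $u$, the first and last letters of $\theta(u)$ are repeated in $\theta(u)$, that is, $\lambda(\theta(u))=\rho(\theta(u))=\varnothing$. If also $\kappa(\theta(u))=\varnothing$, then $\theta(u)$ is plain. Suppose $\kappa(\theta(u))=s$; then $s$ occurs in $\theta(u)$ exactly twice, at the two ends. Let $y$ be the first letter of $u$. Then $\theta(y)$ begins with $s$, and $y$ occurs at least twice in $u$. So $y$ occurs exactly twice in $u$, and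 the image of its second occurrence begins at the final letter of $\theta(u)$. Hence $\theta(y)=s$ and $u=yty$ with $y\notin c(t)$. Here $t$ is nonempty, as otherwise $\theta(u)=ss$ and $\kappa(\theta(u))=\varnothing$. So $\kappa(u)=y$, and $u\in T_K$ gives $\bar t\in K$. Finally $\theta(u)=s\,\theta(t)\,s$, and the value of $\theta(t)$ is the image of $\bar t$ under the endomorphism of $F$ induced by $\theta$. It lies in $K$ because $K$ is End-closed. So $\theta(u)\in T_K$.

\emph{The identities.} Let $\kappa(xtx)=x$. The word $(xtx)^{n+1}$ is plain with the content and value of $xtx$, and it is not $=_{\mathcal W}xtx$ because $\kappa$ differs. So $xtx\sim_K(xtx)^{n+1}$ if and only if $xtx\in T_K$, if and only if $\bar t\in K$. If $K\subseteq K'$, then $\sim_K\,\subseteq\,\sim_{K'}$, so $\mathcal U_{K'}\subseteq\mathcal U_K$. Conversely, if $\mathcal U_{K'}\subseteq\mathcal U_K$, take an element of $K$ and write it as $\bar t$ with $t$ nonempty; then $\mathcal U_{K'}$ satisfies $xtx=(xtx)^{n+1}$ for $x\notin c(t)$, so $\bar t\in K'$.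
\end{proof}

An infinite strictly \emph{descending} chain of End-closed sets therefore yields an infinite strictly \emph{ascending} chain of varieties. The task is to find a group variety with few subvarieties but many End-closed sets. Abelian groups will not do.

\begin{lemma}\label{lem:abelian}
If $\mathcal G=\mathcal A_m$, then $F$ has only finitely many End-closed subsets.
\end{lemma}

\begin{proof}
Write $F$ additively, as the free $\mathbb Z_m$-module on $X$. Let $v=\sum a_ix_i\in F$ and let $d$ be the greatest common divisor of $m$ and all $a_i$. Then $\eta(v)\in dF$ for every endomorphism $\eta$. Choose integers $c_i$ with $\sum a_ic_i\equiv d\pmod m$. For $g\in F$ the endomorphism with $x_i\mapsto c_ig$ for the letters $x_i$ of $v$ sends $v$ to $dg$. So the set of all images of $v$ is $dF$, and each End-closed set is a union of sets $dF$ with $d\mid m$.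
\end{proof}

\section{An antichain for $\mathcal A_p\mathcal A_q$}\label{sec:antichain}

Let $p\neq q$ be primes. Let $\zeta$ be a primitive $q$-th root of unity over the field $\mathbb F_p$, let $k=\mathbb F_p(\zeta)$, and let
\[
H_0=k\times\mathbb Z_q,\qquad (b,i)(b',i')=(b+\zeta^ib',\,i+i').
\]
For $p=3$, $q=2$ we have $\zeta=-1$, $k=\mathbb F_3$ and $H_0\cong S_3$.

\subsection{The group variety}

\begin{proposition}\label{prop:groups}
$\mathcal A_p\mathcal A_q=\operatorname{var}H_0$. The subvarieties of $\mathcal A_p\mathcal A_q$ are $\mathcal A_1,\mathcal A_p,\mathcal A_q,\mathcal A_{pq}$ and $\mathcal A_p\mathcal A_q$. In particular $\mathcal A_p\mathcal A_q$ covers $\mathcal A_{pq}$.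
\end{proposition}

\begin{proof}
Let $B$ be a finitely generated group in $\mathcal A_p\mathcal A_q$, with $P\trianglelefteq B$ elementary abelian of exponent dividing $p$ and $B/P$ elementary abelian of exponent dividing $q$. Then $B/P$ is finite, so $P$ is finitely generated, hence finite, and $B$ is finite. Thus all subvarieties are generated by their finite members. By the Schur--Zassenhaus theorem $B=P\rtimes Q$ with $Q\cong B/P$, and by Maschke's theorem $P=\bigoplus P_i$ is a direct sum of irreducible $\mathbb F_pQ$-modules.

Let $\langle t\rangle$ be a cyclic group of order $q$. An irreducible nontrivial $\mathbb F_p\langle t\rangle$-module has the form $\mathbb F_p[T]/(f)$, where $t$ acts as $T$ and $f\neq T-1$ is an irreducible factor of $T^q-1=\prod_{j}(T-\zeta^j)$. As $f$ is irreducible and $f\ne T-1$, its roots are different from $1$; so some $\zeta^j$ with $j\not\equiv0\pmod q$ is a root of $f$, and it is a primitive $q$-th root of unity because $q$ is prime. Hence the module is $\mathbb F_p(\zeta^j)=k$ with $t$ acting as multiplication by $\zeta^j$. Replacing $t$ by a power that generates the same group, we may take $j=1$. So the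 semidirect product of the module with $\langle t\rangle\cong\mathbb Z_q$ is isomorphic to $H_0$.

\emph{$B\in\operatorname{var}H_0$.} Note that $\mathcal A_{pq}\subseteq\operatorname{var}H_0$, since $H_0$ contains $\mathbb Z_p$ and $\mathbb Z_q$. If $P=1$, then $B=Q\in\mathcal A_q$. Otherwise $B$ embeds in the product of the groups $B/\bigoplus_{j\ne i}P_j\cong P_i\rtimes Q$. Fix $i$ and let $C=C_Q(P_i)$. By Schur's lemma $\operatorname{End}_Q(P_i)$ is a finite field; as $Q$ is abelian, $Q/C$ embeds in its multiplicative group. So $Q/C$ is cyclic, hence of order $1$ or $q$. If $Q=C$, then $P_i\rtimes Q=P_i\times Q\in\mathcal A_{pq}$. Otherwise $Q=C\times\langle t\rangle$ with $t$ of order $q$; then $P_i$ is an irreducible nontrivial $\langle t\rangle$-module, and $P_i\rtimes Q=C\times(P_i\rtimes\langle t\rangle)\cong C\times H_0$.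

\emph{Every nonabelian subvariety contains $H_0$.} Two noncommuting elements of a member generate a finite nonabelian group $B=P\rtimes Q$ as above. As $P$ and $Q$ are abelian, some $t\in Q$ acts nontrivially on $P$. By Maschke's theorem for $\langle t\rangle$, the module $P$ has an irreducible nontrivial $\langle t\rangle$-submodule $P'$, and $P'\langle t\rangle\cong H_0$.

\emph{Abelian subvarieties.} Groups in $\mathcal A_p\mathcal A_q$ satisfy $x^{pq}=1$, so the abelian subvarieties are the $\mathcal A_d$ with $d\mid pq$, all of which are contained in $\mathcal A_{pq}\subseteq\mathcal A_p\mathcal A_q$.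
\end{proof}

From now on in this section $F=F_{\mathcal A_p\mathcal A_q}(X)$. Every map $X\to H_0$ extends to a homomorphism $F\to H_0$, and by Proposition \ref{prop:groups} two elements of $F$ are equal if they have the same image under all homomorphisms $F\to H_0$.

\subsection{Two elements in the case of $S_3$}

Before the general construction we look at two small elements. Let $p=3$, $q=2$, and let $z,x_1,x_2$ be distinct letters. Consider
\[
g_1=z^{-2}\cdot x_1z^2x_1^{-1},\qquad g_2=\prod_{r}\bigl(x^rz^2x^{-r}\bigr)^{-1},
\]
where $r$ runs over $(1,0),(0,1),(1,1)$ and $x^r=x_1^{r_1}x_2^{r_2}$, $x^{-r}=(x^r)^{-1}$. Let $\varphi:F\to H_0\cong S_3$ be a homomorphism with $\varphi(z)=(b,i)$ and $\varphi(x_l)=(b_l,a_l)$; so $a_l\in\mathbb F_2$ records the sign of $\varphi(x_l)$. If $i=1$, then $\varphi(z^2)=1$ and $\varphi(g_1)=\varphi(g_2)=1$. Let $i=0$. Then $\varphi(z^2)=(2b,0)$, and conjugation by $\varphi(x_l)$ multiplies the first coordinate by $(-1)^{a_l}$. In $\mathbb F_3$ we obtain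
\[
\varphi(g_1)=\bigl(2b\,((-1)^{a_1}-1),0\bigr)=
\begin{cases}(2b,0)&a_1=1,\\(0,0)&a_1=0,\end{cases}
\]
and, since $\sum_{r\ne0}(-1)^{r\cdot a}$ equals $3=0$ for $a=(a_1,a_2)=0$ and $-1$ for $a\ne0$,
\[
\varphi(g_2)=\begin{cases}(2b,0)&a\ne(0,0),\\(0,0)&a=(0,0).\end{cases}
\]
So $g_1$ and $g_2$ are \emph{detectors}: for $i=0$ and $b\ne0$, the image of $g_1$ is nontrivial exactly when the sign vector lies in $\{1\}\subset\mathbb F_2$, and that of $g_2$ exactly when it lies in $\mathbb F_2^2\setminus\{0\}$.

\emph{$g_2$ is not an image of $g_1$ under an endomorphism.} Suppose $g_2=\theta(g_1)$. Send $z$ to $(1,0)$, $x_l$ to $(0,a_l)$ for $l=1,2$, and all other letters to $1$. The sign of the image of $\theta(x_1)$ is a linear functional $L(a)$ of $a\in\mathbb F_2^2$. For each $a\ne0$ the image of $g_2=\theta(g_1)$ is nontrivial, so $L(a)=1$. But $L(1,1)=L(1,0)+L(0,1)=0$, a contradiction.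

On the other hand $g_1$ \emph{is} an image of $g_2$: put $x_2\mapsto1$ and compare values. So the set of images of $g_1$ is properly contained in that of $g_2$. With $\mathbb F_2^m\setminus\{0\}$ in place of $\mathbb F_2^2\setminus\{0\}$ we would get an infinite \emph{ascending} chain of End-closed sets, that is, a descending chain of varieties (see Remark \ref{rem:nonzero}). For ACC we need the other direction. We therefore construct detectors for more general sets of vectors and then choose the sets so that no two of the detectors are images of each other.

\subsection{Detectors}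

Fix distinct letters $z,x_1,x_2,\dots$ in $X$. Let $m\ge1$ and let $E\subseteq\mathbb F_q^m$ be closed under multiplication by nonzero scalars. For $r\in\mathbb F_q^m$ put
\[
f_r=q^{-m}\sum_{a\in E}\zeta^{-r\cdot a}\in k ,
\]
where $q$ is invertible in $k$ because $p\ne q$. For the same reason $p$ is a nonzero scalar of $\mathbb F_q$, so $pE=E$. Hence $f_r^p=q^{-m}\sum_{a\in E}\zeta^{-r\cdot pa}=f_r$, that is, $f_r\in\mathbb F_p$. For $a\in\mathbb F_q^m$,
\begin{equation}\label{eq:fourier}
\sum_r f_r\zeta^{r\cdot a}=q^{-m}\sum_{b\in E}\sum_r\zeta^{r\cdot(a-b)}=1_E(a),
\end{equation}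
as the inner sum is $q^m$ if $a=b$ and $0$ otherwise; here $1_E$ is the indicator function of $E$. Define
\[
h_E=\prod_{r\in\{0,\dots,q-1\}^m}\bigl(x^r\,z^q\,x^{-r}\bigr)^{f_r}\in F,\qquad x^r=x_1^{r_1}\cdots x_m^{r_m},\quad x^{-r}=(x^r)^{-1},
\]
with some fixed order of the factors and $f_r$ represented by an integer in $\{0,\dots,p-1\}$. For $p=3,q=2$, the set $E=\{1\}\subset\mathbb F_2$ has $f_0=-1$, $f_1=1$, and $E=\mathbb F_2^2\setminus\{0\}$ has $f_0=0$ and $f_r=-1$ for $r\ne0$; these give the above $g_1$ and $g_2$, as comparison of values shows.

\begin{lemma}\label{lem:value}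
Let $\varphi:F\to H_0$ be a homomorphism, $\varphi(z)=(b,i)$, $\varphi(x_l)=(b_l,a_l)$ and $a=(a_1,\dots,a_m)$. Then
\[
\varphi(h_E)=\begin{cases}(qb\,1_E(a),\,0)&\text{if }i=0,\\(0,0)&\text{if }i\ne0.\end{cases}
\]
\end{lemma}

\begin{proof}
If $i\neq0$, then $\varphi(z^q)=(b(1+\zeta^i+\dots+\zeta^{(q-1)i}),0)=(0,0)$. If $i=0$, then $\varphi(z^q)=(qb,0)$. The element $\varphi(x^r)$ has second coordinate $r\cdot a$, and conjugation by it takes $(c,0)$ to $(\zeta^{r\cdot a}c,0)$. So $\varphi(h_E)=(qb\sum_rf_r\zeta^{r\cdot a},0)$, and \eqref{eq:fourier} applies.
\end{proof}

The next lemma turns the question whether one detector is an image of another into linear algebra.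

\begin{lemma}\label{lem:dictionary}
Let $E\subseteq\mathbb F_q^m$ and $E'\subseteq\mathbb F_q^{m'}$ be closed under nonzero scalars. If $h_E=\theta(h_{E'})$ for some endomorphism $\theta$ of $F$, then there is a linear map $L:\mathbb F_q^m\to\mathbb F_q^{m'}$ with $L(E)\subseteq E'$.
\end{lemma}

\begin{proof}
Let $\pi:H_0\to\mathbb Z_q$ be the projection. For $a\in\mathbb F_q^m$ let $\varphi_a:F\to H_0$ send $z\mapsto(1,0)$, $x_l\mapsto(0,a_l)$ for $l\le m$, and all other letters to the identity. Then $\pi\varphi_a\theta(x_l)=\sum_{c\le m}\epsilon_{lc}a_c$, where $\epsilon_{lc}\in\mathbb F_q$ is the exponent sum of $x_c$ in $\theta(x_l)$; it is well defined modulo $q$ because $\mathbb Z_q\in\mathcal A_p\mathcal A_q$. So $L(a)=(\pi\varphi_a\theta(x_l))_{l\le m'}$ is linear in $a$. If $a\in E$, then $\varphi_a(h_E)=(q,0)$ is nontrivial, that is, $(\varphi_a\theta)(h_{E'})$ is nontrivial, and Lemma \ref{lem:value} for $\varphi_a\theta$ gives $L(a)\in E'$.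
\end{proof}

\begin{remark}\label{rem:nonzero}
Let $E=\mathbb F_q^m\setminus\{0\}$ and $E'=\mathbb F_q^{m'}\setminus\{0\}$. If $m\le m'$, then by Lemma \ref{lem:value} the substitution $x_l\mapsto1$ for $m<l\le m'$ takes $h_{E'}$ to $h_E$. If $m>m'$, then $h_E$ is not an image of $h_{E'}$, since $L(E)\subseteq E'$ would mean that $L$ is injective. So these sets give an infinite strictly ascending chain of End-closed sets, and no descending one.
\end{remark}

\subsection{Choice of the sets}

Two obstructions to linear maps $L$ with $L(E)\subseteq E'$ are available: a big kernel must meet $E$ (while $0\notin E'$), and $E'$ may be too thin to contain the image of $E$. To use both we take vectors with few zeros. For $1\le s\le m$ let $E_{m,s}\subseteq\mathbb F_q^m$ be the set of vectors with at most $s-1$ zero coordinates. It is closed under nonzero scalars and $0\notin E_{m,s}$.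

\begin{itemize}
\item[(A)] \emph{Every subspace $U\subseteq\mathbb F_q^m$ of codimension $d<s$ meets $E_{m,s}$.} For some set $I$ of $m-d$ coordinates $U$ projects onto $\mathbb F_q^I$, so it contains a vector equal to $1$ on $I$, which has at most $d\le s-1$ zeros.
\item[(B)] \emph{If $U\subseteq\mathbb F_q^m$ is a subspace with $q^{\dim U}(s-1)<m$, then some coordinate is nonzero on all of $U\cap E_{m,s}$.} There are at most $q^{\dim U}$ vectors, and each excludes at most $s-1$ coordinates.
\end{itemize}

Let $s_1=m_1=2$, let $s_{j+1}=m_j+1$, and choose $m_{j+1}>q^{m_j}s_{j+1}$. Then $m_1<m_2<\cdots$ and $2\le s_j\le m_j$. Put $E_j=E_{m_j,s_j}$ and $h_j=h_{E_j}$.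

\begin{lemma}\label{lem:antichain}
For $i\neq j$ there is no linear map $L:\mathbb F_q^{m_i}\to\mathbb F_q^{m_j}$ with $L(E_i)\subseteq E_j$.
\end{lemma}

\begin{proof}
Suppose there is one. If $i>j$, then $\ker L$ has codimension at most $m_j\le m_{i-1}<s_i$, so it meets $E_i$ by (A), and $0\in E_j$, a contradiction. If $i<j$, then $U=L(\mathbb F_q^{m_i})$ has dimension at most $m_i\le m_{j-1}$, so $q^{\dim U}(s_j-1)<m_j$. By (B) there is a coordinate functional $\ell$ that is nonzero on every vector of $U\cap E_j\supseteq L(E_i)$. Then $\ker(\ell L)$ has codimension at most $1<s_i$ and misses $E_i$, contradicting (A).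
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}(3)]
For $I\subseteq\mathbb N$ let $K_I$ be the set of all elements $\eta(h_i)$ with $i\in I$ and $\eta$ an endomorphism of $F$. It is End-closed, and by Lemmas \ref{lem:dictionary} and \ref{lem:antichain} $h_j\in K_I$ if and only if $j\in I$. So $K_I\subseteq K_J$ if and only if $I\subseteq J$. By Proposition \ref{prop:UK} with $\mathcal G=\mathcal A_p\mathcal A_q$, the map $I\mapsto\mathcal U_{K_{\mathbb N\setminus I}}$ is an order embedding of $(2^{\mathbb N},\subseteq)$ in $L(\mathcal W)$. In particular, with $I_c=\{c,c+1,\dots\}$,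
\[
\mathcal U_{K_{I_1}}\subsetneq\mathcal U_{K_{I_2}}\subsetneq\mathcal U_{K_{I_3}}\subsetneq\cdots
\]
is an infinite strictly ascending chain. As $2^{\mathbb N}$ is uncountable and contains infinite strictly descending chains, the other claims follow.
\end{proof}

\section{All subvarieties of $\operatorname{var}A\vee\mathcal G$}\label{sec:all}

We return to an arbitrary $\mathcal G$ satisfying $x^n=1$, $n\ge2$, and keep the notation of Section \ref{sec:words}. Let $\mathcal U\subseteq\mathcal W$ be a subvariety and write $\approx$ for its equational theory. Let $H(\mathcal U)$ be the variety of all groups in $\mathcal U$. By Lemma \ref{lem:groupsinW}, $H(\mathcal U)\subseteq\mathcal G$. So the set $N(\mathcal U)$ of those $h\in F$ for which $h=1$ holds in $H(\mathcal U)$ is a fully invariant normal subgroup of $F$, it determines $H(\mathcal U)$, and $F/N(\mathcal U)$ is the free group of $H(\mathcal U)$ on $X$. Thus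
\begin{equation}\label{eq:N}
H(\mathcal U)\text{ satisfies }u=v\iff\bar u\equiv\bar v\pmod{N(\mathcal U)},
\end{equation}
and $u\approx v$ implies both. A fully invariant subgroup is in particular an End-closed set.

\subsection{Subvarieties containing $SL$}

Assume that $SL\subseteq\mathcal U$; then $u\approx v$ implies $c(u)=c(v)$. Write $N=N(\mathcal U)$. The plan is this. We first show that the groups in $\mathcal U$ decide everything between words of length at least $2$ on which $c,\lambda,\rho,\kappa$ agree. Then we show that an identity of $\mathcal U$ whose sides differ in $\lambda$, $\rho$ or $\kappa$ forces a standard identity, and that this standard identity in turn suffices to remove the invariant in question. For $\lambda$ and $\rho$ there is one standard identity each; for $\kappa$ they are the identities $xtx=(xtx)^{n+1}$. Words of length $1$ and $2$ need separate attention.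

\begin{lemma}\label{lem:plainU}
If $u,v$ are plain, $c(u)=c(v)$ and $\bar u\equiv\bar v\pmod N$, then $u\approx v$.
\end{lemma}

\begin{proof}
Let $C=c(u)$. By Lemma \ref{lem:plain}(iii) the $=_{\mathcal W}$-classes of plain words of content $C$ form a group; its image in $X^+/{\approx}$ is a group in $\mathcal U$, hence in $H(\mathcal U)$. For $y\in C$ let $y^*=(ye_C)^{n+1}$, which is plain with content $C$ and value $y$, and let $u^*,v^*$ arise from $u,v$ by $y\mapsto y^*$. By Lemma \ref{lem:plain}, $u^*$ is plain with the content and value of $u$, so $u=_{\mathcal W}u^*$, and likewise $v=_{\mathcal W}v^*$. Since $H(\mathcal U)$ satisfies $u=v$, evaluating at the classes of the $y^*$ gives $u^*\approx v^*$.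
\end{proof}

\begin{lemma}\label{lem:same}
If $|u|,|v|\ge2$, $c,\lambda,\rho,\kappa$ agree on $u,v$, and $\bar u\equiv\bar v\pmod N$, then $u\approx v$.
\end{lemma}

\begin{proof}
If the words are plain, this is Lemma \ref{lem:plainU}. If $u=xy$ with $x\ne y$, then $\lambda(v)=x$, $\rho(v)=y$ and $c(v)=\{x,y\}$, so $v=u$; the same holds with $u$ and $v$ exchanged. Otherwise Lemma \ref{lem:frame} applies to both, with the same frame: $u=_{\mathcal W}\alpha t^{n+1}\beta$ and $v=_{\mathcal W}\alpha t'^{\,n+1}\beta$ with $c(t)=c(t')$ and, canceling in $F/N$, $\bar t\equiv\bar t'\pmod N$. By Lemma \ref{lem:plainU}, $t^{n+1}\approx t'^{\,n+1}$, so $u\approx v$.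
\end{proof}

\paragraph{Losing $\lambda$ or $\rho$.} For letters $x\ne y$ let
\[
P_\ell:\ xy^n\approx x^{n+1}y^n,\qquad P_r:\ y^nx\approx y^nx^{n+1}.
\]
These are mirror images of each other.

\begin{lemma}\label{lem:lambda}
\begin{enumerate}
\item[(i)] If $u\approx v$, $|u|,|v|\ge2$ and $\lambda(u)=x\ne\lambda(v)$, then $P_\ell$ holds.
\item[(ii)] If $P_\ell$ holds, $|w|\ge3$, $\lambda(w)=x$ and $w=xt$, then $w\approx x^{n+1}t$. The word $x^{n+1}t$ has $\lambda=\kappa=\varnothing$ and the same $\rho$ as $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Choose $y\ne x$, substitute $y^n$ for all letters other than $x$, and multiply on the right by $y^n$. Then $u$ becomes $x$ followed by a power of $y^n$, a word $=_{\mathcal W}xy^n$, and $v$ becomes a word $v'$; since $c(v)=c(u)$ contains $x$ and another letter, $c(v')=\{x,y\}$. If $v$ begins with $x$, then $x$ occurs at least twice in $v$ as $\lambda(v)\ne x$, and $v'$ ends with $y^n$; so $v'$ is plain. Otherwise $v'$ begins and ends with $y^n$, with an $x$ in between. Then $y$ occurs at least four times, and $v'$ is again plain. In both cases $xy^n\approx v'$, so $\bar v'\equiv x\pmod N$, and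 $v'\approx x^{n+1}y^n$ by Lemma \ref{lem:plainU}.

(ii) There is $z\in c(t)$ with $z\ne\rho(w)$: if $c(t)=\{\rho(w)\}$, then $\rho(w)$ would occur $|t|\ge2$ times. Insert $z^n$ before $t$ in $xt$ and in $x^{n+1}t$. This changes neither content nor value. It does not change $\rho$ either: if $\rho(w)\neq\varnothing$, then $z\ne\rho(w)$, and if $\rho(w)=\varnothing$, the last letter is already repeated. Since $x\notin c(t)$ and $t\neq\varnothing$, the last letter is not $x$; so $\rho$ is the same on $xt$ and $x^{n+1}t$, and, as first and last letters differ, $\kappa=\varnothing$ on all four words. Finally $\lambda$ is $x$ on $xt,xz^nt$ and $\varnothing$ on $x^{n+1}t,x^{n+1}z^nt$. Hence $xt=_{\mathcal W}xz^nt\approx x^{n+1}z^nt=_{\mathcal W}x^{n+1}t$.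
\end{proof}

\paragraph{Losing $\kappa$.} For nonempty $t$ and $x\notin c(t)$ we say that $xtx$ is \emph{killed} if $xtx\approx(xtx)^{n+1}$.

\begin{lemma}\label{lem:killed}
If $x't'x'$ is killed and $\bar t=\eta(\bar t')$ for an endomorphism $\eta$ of $F$, where $t\neq\varnothing$ and $x\notin c(t)$, then $xtx$ is killed. Consequently $K(\mathcal U)=\{\bar t: xtx\text{ is killed}\}$ is an End-closed subset of $F$, and $xtx$ is killed if and only if $\bar t\in K(\mathcal U)$.
\end{lemma}

\begin{proof}
Let $C=c(t)$. Compose $\eta$ with the retraction of $F$ onto $F(C)$ that sends all letters outside $C$ to $1$; it fixes $\bar t$. So we may assume $\eta(F)\subseteq F(C)$. For $y\in c(t')$ choose a word $s_y$ with content $C$ and value $\eta(y)$ (multiply by $e_C$ to get all letters). Substituting $y\mapsto s_y$ and $x'\mapsto x$ we get $xsx\approx(xsx)^{n+1}$ with $c(s)=C$ and $\bar s=\bar t$. Then $xsx=_{\mathcal W}xtx$ by \eqref{eq:W}, and $xtx$ is killed.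

Every element of $F$ is the value of a nonempty word $t$, and some letter is not in $c(t)$; so $K(\mathcal U)$ is End-closed. The last claim is the case where $\eta$ is the identity.
\end{proof}

\begin{lemma}\label{lem:kappa}
If $u\approx v$, $|u|,|v|\ge2$ and $\kappa(u)=x\ne\kappa(v)$, then $u$ is killed.
\end{lemma}

\begin{proof}
Substitute $y\mapsto y^{n+1}$ for all letters $y\ne x$, obtaining $u'\approx v'$ with $u'=_{\mathcal W}u$. In $v'$ every letter other than $x$ occurs at least three times, and there is such a letter because $c(v)=c(u)\ne\{x\}$. So $\lambda(v'),\rho(v'),\kappa(v')\in\{x,\varnothing\}$. Moreover $\kappa(v')=\varnothing$, since $\kappa(v')=x$ would give $\kappa(v)=x$. If $\lambda(v')=\rho(v')=\varnothing$, then $v'$ is plain. Otherwise, passing to the mirror image if necessary, $\lambda(v')=x$ and $v'=xt''$ with $|v'|\ge3$. As $\lambda(u')=\varnothing$, Lemma \ref{lem:lambda}(i) gives $P_\ell$, and Lemma \ref{lem:lambda}(ii) gives $v'\approx x^{n+1}t''$. This word is plain, since its last letter is not $x$ and hence is repeated. In both cases $u$ is $\approx$ a plain word, with the same content and congruent value, so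 $u\approx u^{n+1}$ by Lemma \ref{lem:plainU}.
\end{proof}

\paragraph{Short words.} For letters $x\ne y$ let
\[
Q_1:\ x\approx x^{n+1};\qquad Q_2:\ xy\approx yx;\qquad Q_3:\ xy\approx v\text{ for some word $v$ with }|v|\ge3.
\]

\begin{lemma}\label{lem:short}
\begin{enumerate}
\item[(i)] If $x\approx v\ne x$, then $Q_1$ holds.
\item[(ii)] If $Q_3$ holds, then $P_\ell$ or $P_r$ holds, and $xy\approx r(x,y)$, where
\[
r(x,y)=\begin{cases}x^{n+1}y^{n+1}&\text{if both $P_\ell$ and $P_r$ hold},\\ x^{n+1}y&\text{if only }P_\ell\text{ holds},\\ xy^{n+1}&\text{if only }P_r\text{ holds}.\end{cases}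
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Here $v=x^k$ with $k\ge2$ is plain with value $\equiv x$, so $v\approx x^{n+1}$ by Lemma \ref{lem:plainU}.

(ii) Let $xy\approx v$ with $|v|\ge3$; then $c(v)=\{x,y\}$. If $\lambda(v)=x$ and $\rho(v)=y$, then $v=xty$ with $t$ nonempty and containing neither $x$ nor $y$, which is impossible. So $\lambda(v)\ne x=\lambda(xy)$ or $\rho(v)\neq y=\rho(xy)$, and $P_\ell$ or $P_r$ holds by Lemma \ref{lem:lambda}(i) and its mirror image.

Suppose only $P_\ell$ holds. Then $\rho(v)=y$, since otherwise $P_r$ would hold. So $v=x^ky$ with $k=|v|-1\ge2$. From $xy\approx x^ky$ we get $x^k\equiv x\pmod N$, so $x^k\approx x^{n+1}$ by Lemma \ref{lem:plainU}, and $xy\approx x^{n+1}y$. The case where only $P_r$ holds is the mirror image.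

Suppose both hold. If $\kappa(v)\ne\varnothing=\kappa(xy)$, then $v\approx v^{n+1}$ by Lemma \ref{lem:kappa}. If $\kappa(v)=\varnothing$, apply Lemma \ref{lem:lambda}(ii) if $\lambda(v)\neq\varnothing$, and then its mirror image if $\rho\ne\varnothing$. In each case $v$ is $\approx$ a plain word with content $\{x,y\}$ and value $\equiv\overline{xy}$, which is $\approx x^{n+1}y^{n+1}$ by Lemma \ref{lem:plainU}.
\end{proof}

\begin{proposition}\label{prop:SL}
A subvariety $\mathcal U\supseteq SL$ of $\mathcal W$ is determined by $N(\mathcal U)$, $K(\mathcal U)$ and the truth values of $P_\ell,P_r,Q_1,Q_2,Q_3$.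
\end{proposition}

\begin{proof}
Let $\mathcal U,\mathcal U'\supseteq SL$ have the same data, with equational theories $\approx$ and $\approx'$, and let $u\approx v$. We show $u\approx'v$; by symmetry the theories then coincide.

Reduce words as follows. Replace a letter $x$ by $x^{n+1}$ if $Q_1$ holds, and $xy$ (with $x\neq y$) by $r(x,y)$ if $Q_3$ holds. Then, in words $w$ with $|w|\ge3$: if $P_\ell$ holds, remove $\lambda$ by Lemma \ref{lem:lambda}(ii); if $P_r$ holds, remove $\rho$ by the mirror image; and if $w=xtx$ with $\kappa(w)=x$ and $\bar t\in K(\mathcal U)$, replace $w$ by $w^{n+1}$. Each step of the second kind makes one of $\lambda,\rho,\kappa$ empty and creates no new one, so the reduction stops. All steps depend only on the data and are valid in both varieties. So we may assume that $u$ and $v$ are reduced, i.e.\ that no step applies to them.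

If one of $u,v$ is a letter, then $u=v$: otherwise $Q_1$ holds by Lemma \ref{lem:short}(i), and letters are not reduced. If $u=xy$ with $x\ne y$, then $Q_3$ fails, so $v$ is a word of length $2$ with content $\{x,y\}$: either $v=xy$, or $v=yx$ and $Q_2$ holds. In both cases $u\approx'v$. The same applies if $v$ is a product of two distinct letters.

In the remaining case each of $u,v$ is a square of a letter or has length at least $3$. Then $c(u)=c(v)$ and $\bar u\equiv\bar v\pmod{N(\mathcal U)}$. If $\lambda(u)\ne\lambda(v)$, then $P_\ell$ holds by Lemma \ref{lem:lambda}(i), but then reduced words of length at least $3$ have $\lambda=\varnothing$, and so have squares of letters; a contradiction. Likewise $\rho(u)=\rho(v)$. If $\kappa(u)\ne\kappa(v)$, then by Lemma \ref{lem:kappa} one of $u,v$ has $\kappa\neq\varnothing$ and is killed, so by Lemma \ref{lem:killed} it is not reduced; a contradiction. Thus $c,\lambda,\rho,\kappa$ agree, and since $N(\mathcal U)=N(\mathcal U')$, Lemma \ref{lem:same} for $\mathcal U'$ gives $u\approx'v$.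
\end{proof}

\subsection{Subvarieties not containing $SL$}

Assume $SL\not\subseteq\mathcal U$. This case is easier, because all $n$-th powers collapse to a single element.

Some identity $u\approx v$ has, after exchanging $u$ and $v$ if necessary, a letter $x\in c(u)\setminus c(v)$. Choose $y\neq x$, substitute $y$ for all letters other than $x$, multiply on the right by $y$, and take $2n$-th powers. On the left we get a plain word with content $\{x,y\}$ and value $1$, on the right a power of $y$ with exponent at least $2$ and value $1$. By Lemma \ref{lem:plain}, $x^ny^n\approx y^n$, and by renaming $y^nx^n\approx x^n$. As $x^ny^n=_{\mathcal W}y^nx^n$, we obtain $x^n\approx y^n$. Hence all words $s^n$ are congruent. Let $S=X^+/{\approx}$ and let $\epsilon\in S$ be the common class of all $s^n$. For $f\in S$,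
\begin{equation}\label{eq:eps}
\epsilon f=f^nf=f^{n+1}=ff^n=f\epsilon ,\qquad \epsilon^2=\epsilon .
\end{equation}

\begin{lemma}\label{lem:noSL}
\begin{enumerate}
\item[(i)] $w\approx w^{n+1}$ for every word $w$ that is neither a letter nor a product of two distinct letters.
\item[(ii)] If $u\approx w^{n+1}$ for some word $w$, then $u\approx u^{n+1}$.
\item[(iii)] $u^{n+1}\approx v^{n+1}$ if and only if $H(\mathcal U)$ satisfies $u=v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $w$ is plain, use Lemma \ref{lem:plain}(ii). Otherwise $w=_{\mathcal W}\alpha t^nt\beta$ with $w=\alpha t\beta$ by Lemma \ref{lem:frame}. In $S$ we may replace $t^n$ by the central element $\epsilon$ and move it to the front: the class of $w$ is $\epsilon$ times the class of $\alpha t\beta=w$, which by \eqref{eq:eps} is the class of $w^{n+1}$.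

(ii) By \eqref{eq:eps} the class of $w^{n+1}$ is a multiple of $\epsilon$, so multiplication by $\epsilon$ fixes the class of $u$; by \eqref{eq:eps} again this means $u\approx u^{n+1}$.

(iii) The forward implication holds because $H(\mathcal U)$ satisfies $x^n=1$. For the converse, $\epsilon S$ is a semigroup with identity $\epsilon$ and $(\epsilon f)^n=\epsilon f^n=\epsilon$, so it is a group, and it lies in $\mathcal U$. The map $f\mapsto\epsilon f$ is a homomorphism $S\to\epsilon S$. If $H(\mathcal U)$ satisfies $u=v$, evaluate it in $\epsilon S$ at the elements $\epsilon x$; this gives that $\epsilon$ times the class of $u$ equals $\epsilon$ times the class of $v$, that is, $u^{n+1}\approx v^{n+1}$.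
\end{proof}

\begin{proposition}\label{prop:noSL}
A subvariety $\mathcal U\not\supseteq SL$ of $\mathcal W$ is determined by $N(\mathcal U)$ and the truth values of
\[
R_1:\ x\approx x^{n+1},\qquad R_2:\ xy\approx(xy)^{n+1},\qquad R_3:\ xy\approx yx\qquad(x\ne y).
\]
\end{proposition}

\begin{proof}
Replace a word $w$ (once) by $w^{n+1}$ in each of the following cases: $w$ is neither a letter nor a product of two distinct letters; $w$ is a letter and $R_1$ holds; $w$ is a product of two distinct letters and $R_2$ holds. This depends only on the data and is valid in $\mathcal U$. The resulting \emph{reduced} words are letters (only if $R_1$ fails), products of two distinct letters (only if $R_2$ fails), and $(n+1)$st powers. We show that the data determine which reduced words are congruent. Let $u\approx v$ be distinct reduced words.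

\emph{$u=x$ is a letter.} Then $R_1$ fails. If $v$ is another letter, $\mathcal U$ is trivial and $R_1$ holds, a contradiction. If $v$ is an $(n+1)$st power, then $R_1$ holds by Lemma \ref{lem:noSL}(ii), a contradiction. If $v$ is a product of two letters, replace all letters by $x$: $x\approx x^2\approx(x^2)^{n+1}$ by Lemma \ref{lem:noSL}(i), and $R_1$ holds by Lemma \ref{lem:noSL}(ii), a contradiction. So a reduced letter is congruent to no other reduced word.

\emph{$u=xy$ with $x\neq y$, and $v$ is not a letter.} Then $R_2$ fails. By Lemma \ref{lem:noSL}(ii), $v$ is not an $(n+1)$st power. So $v$ is a product of two distinct letters. If $c(v)\ne\{x,y\}$, some letter of $v$ is not in $\{x,y\}$; substituting its cube for it, we see that $xy$ is congruent to a word of length at least $3$, so $R_2$ holds by Lemma \ref{lem:noSL}(i),(ii), a contradiction. Hence $v=yx$, and $xy\approx yx$ holds exactly if $R_3$ does.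

\emph{Both are $(n+1)$st powers.} By Lemma \ref{lem:noSL}(iii) and \eqref{eq:N}, whether they are congruent depends only on $N(\mathcal U)$.
\end{proof}

\subsection{Consequences}

\begin{corollary}\label{cor:ACC}
If the End-closed subsets of $F$ satisfy DCC, then $L(\mathcal W)$ has ACC. If there are only finitely many End-closed subsets of $F$, then $L(\mathcal W)$ is finite.
\end{corollary}

\begin{proof}
Since $N(\mathcal U)$ and $K(\mathcal U)$ are End-closed, the second claim is immediate from Propositions \ref{prop:SL} and \ref{prop:noSL}. For the first, let $\mathcal U_1\subseteq\mathcal U_2\subseteq\cdots$ be an ascending chain in $L(\mathcal W)$. Eventually all or none of its members contain $SL$. Each of the statements $P_\ell,P_r,Q_i,R_i$ that is true for a variety is true for its subvarieties in the same case, so along the chain the truth values are eventually constant. The sets $N(\mathcal U_i)$, and $K(\mathcal U_i)$ where defined, descend weakly, hence become constant. By Propositions \ref{prop:SL} and \ref{prop:noSL} so does the chain.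
\end{proof}

\begin{corollary}\label{cor:interval}
For $\mathcal H\subseteq\mathcal G$ the maps $\mathcal X\mapsto\operatorname{var}A\vee\mathcal X$ and $\mathcal U\mapsto H(\mathcal U)$ are mutually inverse order isomorphisms between $[\mathcal H,\mathcal G]$ and $[\operatorname{var}A\vee\mathcal H,\operatorname{var}A\vee\mathcal G]$.
\end{corollary}

\begin{proof}
Let $\mathcal U$ be in the second interval. As $A\in\mathcal U$, all of its data except $N(\mathcal U)$ are forced. We have $SL\subseteq\mathcal U$ because of the subsemigroup $\{e,0\}$. $P_\ell$ fails: $x\mapsto a$, $y\mapsto e$ gives $ae\neq0$. By mirror image $P_r$ fails, and then $Q_3$ fails by Lemma \ref{lem:short}(ii). $K(\mathcal U)=\varnothing$, since for $x\mapsto a$ and letters of $t$ mapped to $e$ we get $aea\ne0=(aea)^{n+1}$. $Q_1$ fails as $a\neq0=a^{n+1}$, and $Q_2$ fails as $ae\ne ea$. So by Proposition \ref{prop:SL} $\mathcal U$ is determined by $N(\mathcal U)$, that is, by $H(\mathcal U)$. Moreover $\mathcal H\subseteq H(\mathcal U)\subseteq\mathcal G$ by Lemma \ref{lem:groupsinW}.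

Applying Lemma \ref{lem:groupsinW} to $\mathcal X\in[\mathcal H,\mathcal G]$ in place of $\mathcal G$, we get $H(\operatorname{var}A\vee\mathcal X)=\mathcal X$. In particular $\mathcal U$ and $\operatorname{var}A\vee H(\mathcal U)$ are members of the second interval with the same groups, so they coincide. Both maps preserve order.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Part (3) was proved in Section \ref{sec:antichain}. For (1), $L(\mathcal A_p\mathcal A_q)$ is finite by Proposition \ref{prop:groups}, and $L(\operatorname{var}A\vee\mathcal A_m)$ is finite for every $m\ge1$ by Lemma \ref{lem:abelian} and Corollary \ref{cor:ACC}; take $m=1$ and $m=pq$. For (2), Corollary \ref{cor:interval} with $\mathcal H=\mathcal A_{pq}$ and $\mathcal G=\mathcal A_p\mathcal A_q$ shows that $[\mathcal V,\mathcal W]$ is isomorphic to $[\mathcal A_{pq},\mathcal A_p\mathcal A_q]$, which has exactly two elements by Proposition \ref{prop:groups}.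
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:answer}]
Take $p=3$, $q=2$ in Theorem \ref{thm:main}. By Proposition \ref{prop:groups}, $\mathcal A_3\mathcal A_2=\operatorname{var}S_3$. Finally $\operatorname{var}A\vee\operatorname{var}S_3=\operatorname{var}(A\times S_3)$, because $A\times S_3$ lies in the join and has $A$ and $S_3$ as homomorphic images.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:S}]
(i) One direction of both equivalences is Corollary \ref{cor:ACC}. Conversely, by Proposition \ref{prop:UK} an infinite strictly descending chain of End-closed sets gives an infinite strictly ascending chain of varieties $\mathcal U_K$, and distinct End-closed sets give distinct varieties.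

(ii) This is Corollary \ref{cor:interval}.

(iii) If $\mathcal G$ is abelian of finite exponent, then $\mathcal G=\mathcal A_m$ for some $m$, and Lemma \ref{lem:abelian} and Corollary \ref{cor:ACC} apply.

Now let $\mathcal G$ contain a finite non-nilpotent group $G$. It suffices to find primes $p\ne q$ with $\mathcal A_p\mathcal A_q\subseteq\mathcal G$, since then $L(\operatorname{var}A\vee\mathcal A_p\mathcal A_q)\subseteq L(\operatorname{var}A\vee\mathcal G)$ and Theorem \ref{thm:main}(3) applies. A finite group with a normal $p$-complement for every prime $p$ embeds in a product of groups of prime-power order, since the intersection of these complements is trivial; so it is nilpotent. Hence for some prime $p$ the group $G$ has no normal $p$-complement. By Frobenius' normal $p$-complement theorem there is a $p$-subgroup $P$ of $G$ such that $N_G(P)/C_G(P)$ is not a $p$-group. So there are a prime $q\ne p$ and an element $t\in N_G(P)$ of $q$-power order acting nontrivially on $P$. By Burnside's theorem an automorphism of $P$ of order prime to $p$ that acts trivially on $P/\Phi(P)$, where $\Phi(P)$ is the Frattini subgroup, is trivial. Hence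 $t$ acts nontrivially on the elementary abelian group $P/\Phi(P)$, and after replacing $t$ by a power it acts there with order exactly $q$. In
\[
P\langle t\rangle/\Phi(P)\cong(P/\Phi(P))\rtimes\langle t\rangle
\]
the subgroup $\langle t^q\rangle$ is central. The quotient by it is $(P/\Phi(P))\rtimes\mathbb Z_q$ with $\mathbb Z_q$ acting nontrivially, a nonabelian group in $\mathcal G\cap\mathcal A_p\mathcal A_q$. By Proposition \ref{prop:groups} the only nonabelian subvariety of $\mathcal A_p\mathcal A_q$ is $\mathcal A_p\mathcal A_q$ itself, so $\mathcal A_p\mathcal A_q\subseteq\mathcal G$.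
\end{proof}

\begin{remark}
For nilpotent nonabelian $\mathcal G$ of finite exponent, Theorem \ref{thm:S}(i) reduces the question of ACC for $\operatorname{var}A\vee\mathcal G$ to the descending chain condition for End-closed subsets of $F_{\mathcal G}(X)$. We make no claim about that case.
\end{remark}

\begin{thebibliography}{1}
\bibitem{LSV} \emph{Lattices of Semigroup Varieties}, \texttt{http://kadm.kmath.ru/files/lsvs-eng.pdf}.
\end{thebibliography}

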